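# All derivatives of a spheroidal modulus function have the expected sign

## 1. The second derivative at the origin

Fix $\gamma>0$ and an integer $n\ge 0$. The reduced spheroidal wave equation is
$$\big((1-z^2)y'\big)'+(\chi-\gamma^2z^2)\,y=0. \tag{1}$$
The values of $\chi$ for which (1) has a nontrivial solution regular at both $z=1$ and $z=-1$ form an increasing sequence $\chi_0(\gamma)<\chi_1(\gamma)<\cdots$. For $\chi=\chi_n(\gamma)$ that solution is the prolate spheroidal wave function $Ps_n(z;\gamma)$. It is entire, $Ps_n(1;\gamma)\ne0$, and $Ps_n(z;\gamma)=C_1\frac{\sin\gamma z}{z}+C_2\frac{\cos\gamma z}{z}+\mathcal O(z^{-2})$ as $z\to\infty$. Write $\Phi=Ps_n(\cdot\,;\gamma)/Ps_n(1;\gamma)$. This is a real solution with $\Phi(1)=1$, bounded on $[1,\infty)$. The radial function of the third kind is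
$$S(z)=S_n^{(3)}(z;\gamma)=\sqrt\gamma\int_1^\infty e^{i\gamma zt}\,\Phi(t)\,dt\qquad(\operatorname{Im}z>0). \tag{2}$$
It is analytic in the upper half-plane and solves (1) there with $\chi=\chi_n(\gamma)$. For real $z>0$, $z\ne1$, it is defined by its boundary values. Put $M_n(z;\gamma)=|S_n^{(3)}(z;\gamma)|^2$.

**Definition.** A function $f$ is absolutely monotone on an interval if $f^{(k)}\ge0$ there for all $k\ge0$. It is completely monotone if $(-1)^kf^{(k)}\ge0$ there for all $k\ge0$.

For instance, $e^{x}$ and $\cosh x$ are absolutely monotone on $(0,1)$, and $1/z$ and $e^{-z}$ are completely monotone on $(1,\infty)$. Being positive, decreasing and smooth is not enough. For $f(z)=1/(z^2+c^2)$ we have $f''(z)=(6z^2-2c^2)/(z^2+c^2)^3$, so if $c>\sqrt3$ then $f''<0$ just to the right of $1$, and $f$ is not completely monotone on $(1,\infty)$.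

The slides "Numerical Evaluation Of The Spheroidal Wave Functions", http://www.math.toronto.edu/~bremer/slides/prolates.pdf, are the source of the following conjecture: for fixed $\gamma>0$ and $n\ge0$, the function $M_n(\cdot\,;\gamma)$ is absolutely monotone on $(0,1)$ and completely monotone on $(1,\infty)$. In plain words, does the squared size of $S$ have derivatives that are all positive up to the singular point $1$, and alternate in sign after it? We will prove that it does. We begin at one point, $x=0$, and with orders at most $2$, where a short argument suffices.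

**Special case.** $M_n$ extends to a smooth even function on $(-1,1)$, and with $M=M_n$ we have $M(0)\ge 0$, $M'(0)=0$, $M''(0)>0$.

*Proof.* First, $\chi_n>0$: multiply (1) by $y=Ps_n$ and integrate over $(-1,1)$ to get $\chi_n\int y^2=\int\big[(1-t^2)y'^2+\gamma^2t^2y^2\big]\,dt>0$. Write $\chi=\chi_n$.

The only finite singular points of (1) are $\pm1$. So $S$, a solution in the upper half-plane, extends analytically to the simply connected domain
$$\Pi=\mathbb C\setminus\big((-\infty,-1]\cup[1,\infty)\big).$$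
Since $\Phi$ is real on $[1,\infty)$, (2) gives $S(-\bar z)=\overline{S(z)}$ for $\operatorname{Im}z>0$, hence on $\Pi$ by the identity theorem. For real $x$ this says $S(-x)=\overline{S(x)}$, so
$$M(x)=S(x)\,S(-x)\qquad(-1<x<1). \tag{3}$$
Thus $M$ is smooth and even, and $M'(0)=0$. On the imaginary axis the same symmetry says that $\varphi(\tau)=S(i\tau)$ is real. With $t=i\tau$ we have $d/dt=-i\,d/d\tau$, and (1) becomes
$$\big((1+\tau^2)\psi'\big)'=(\gamma^2\tau^2+\chi)\,\psi, \tag{4}$$
which $\varphi$ solves. Now $S''(0)=-\chi S(0)$ from (1), and $S'(0)=-i\varphi'(0)$. Differentiating (3) twice gives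
$$M''(0)=2S(0)S''(0)-2S'(0)^2=2\big(\varphi'(0)^2-\chi\,\varphi(0)^2\big). \tag{5}$$
We need the sign of the right side. Put $P=1+\tau^2$, $q=\gamma^2\tau^2+\chi$ and $E=(P\varphi')^2-Pq\,\varphi^2$. By (4),
$$E'=2P\varphi'\,q\varphi-(Pq)'\varphi^2-2Pq\,\varphi\varphi'=-(Pq)'\varphi^2,\qquad (Pq)'=2\tau(\gamma^2\tau^2+\chi)+2\gamma^2\tau(1+\tau^2)>0\quad(\tau>0).$$
For $\tau>0$, $\varphi(\tau)=\sqrt\gamma\int_1^\infty e^{-\gamma\tau t}\Phi(t)\,dt$ and $\varphi'(\tau)=-\gamma^{3/2}\int_1^\infty te^{-\gamma\tau t}\Phi(t)\,dt$. Since $\Phi$ is bounded, both are $O(e^{-\gamma\tau})$ for $\tau\ge1$, so $E\to0$ at $+\infty$. Also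
$$\tau e^{\gamma\tau}\varphi(\tau)=\sqrt\gamma\int_0^\infty e^{-\gamma y}\,\Phi(1+y/\tau)\,dy\to\gamma^{-1/2},$$
so $\varphi$ is a nontrivial solution and has only isolated zeros. Hence $E$ is strictly decreasing on $[0,\infty)$ with limit $0$, so $E(0)=\varphi'(0)^2-\chi\varphi(0)^2>0$. $\square$

What changes at the next order? Differentiating (1) at $0$ gives $S'''(0)=(2-\chi)S'(0)$ and $S''''(0)=(6-\chi)S''(0)+2\gamma^2S(0)=(\chi^2-6\chi+2\gamma^2)S(0)$. Then $M''''(0)=2SS''''-8S'S'''+6S''^2$ at $0$, that is,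
$$M''''(0)=4(\gamma^2+\chi)\,\varphi(0)^2+8(2-\chi)\big(\varphi'(0)^2-\chi\varphi(0)^2\big). \tag{6}$$
If $\chi\le2$, the special case settles the sign. If $\chi>2$ the second term is negative, and we would need an *upper* bound for $\varphi'(0)^2-\chi\varphi(0)^2$. The function $E$ gives only the lower bound. And $\chi>2$ does occur: adding $\gamma^2t^2\ge0$ to the Legendre operator does not lower any eigenvalue, so $\chi_n\ge n(n+1)\ge6$ for $n\ge2$. Order by order, then, a new inequality is needed at each order, at every point $x$, and again on $(1,\infty)$. In general we need one statement that contains all orders at once. Two things do survive from the special case: the product (3), and the passage to the imaginary axis, where the coefficient $\gamma^2\tau^2+\chi$ in (4) is nonnegative.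

## 2. Positive densities, and the two theorems

All orders follow at once from integral formulas with positive densities. If $M(x)=\int_0^\infty\cosh(\gamma x\sigma)g(\sigma)\,d\sigma$ with $g>0$ decaying fast enough, then every derivative is positive on $(0,1)$, because every $x$-derivative of $\cosh(\gamma x\sigma)$ is positive for $x,\sigma>0$. If $M(z)=\int_0^\infty e^{-\gamma z\sigma}r(\sigma)\,d\sigma$ with $r>0$, the derivatives alternate. We shall find such densities.

Nothing needs $\chi$ to be an eigenvalue. For $\chi\in\mathbb R$ let $\Phi$ be the solution of (1) analytic at $1$ with $\Phi(1)=1$. With $s=t-1$, equation (1) reads $s(s+2)y''+2(s+1)y'-(\chi-\gamma^2t^2)y=0$, whose indicial equation is $2k^2=0$, so $\Phi$ exists and is unique. Its Taylor coefficients at $1$ are real, and it continues analytically to $\mathbb C\setminus(-\infty,-1]$, real on $(-1,\infty)$. Define $S$ by (2) with this $\Phi$ (convergence is shown in Section 3) and $M(x)=|S(x+i0)|^2$ for real $x\ne\pm1$. The boundary values exist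 because $S$ will be seen to solve (1), which is regular away from $\pm1$. If $\chi=\chi_n(\gamma)$, these are the objects of Section 1 and $\chi>0$, so the case $\chi\ge0$ contains the conjecture.

For real $\tau$ let $\psi_\tau(u)$, $u\ge0$, be the value at $\tau+u$ of the solution of (4) that vanishes at $\tau$ and has derivative $1/(1+\tau^2)$ there, and let $v_\tau(u)=(1+(\tau+u)^2)\psi_\tau'(u)$. Thus
$$\psi_\tau'=\frac{v_\tau}{1+(\tau+u)^2},\qquad v_\tau'=\big(\gamma^2(\tau+u)^2+\chi\big)\psi_\tau,\qquad\psi_\tau(0)=0,\quad v_\tau(0)=1. \tag{7}$$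
In the degenerate case $\gamma=\chi=0$, which is outside our hypotheses, $v_\tau\equiv1$ and $\psi_\tau(u)=\arctan(\tau+u)-\arctan\tau$.

**Theorem 1.** Let $\chi\ge0$.

(a) $S$ continues analytically across $(-1,1)$; $\varphi(\tau):=S(i\tau)$ is real, positive and decreasing on all of $\mathbb R$; and for $|x|<1$
$$M(x)=\frac\gamma\pi\int_0^\infty\cosh(\gamma x\sigma)\,g(\sigma)\,d\sigma,\qquad g(\sigma)=\int_{-\infty}^\infty\varphi(\tau+\sigma)\,\varphi(-\tau)\,d\tau>0.$$

(b) For $z>1$
$$M(z)=\gamma\int_0^\infty e^{-\gamma z\sigma}\,r(\sigma)\,d\sigma,\qquad r(\sigma)=\frac1\pi\int_{-\infty}^\infty\psi_\tau(\sigma)\,d\tau>0\quad(\sigma>0).$$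

Consequently $M^{(k)}>0$ on $(0,1)$ and $(-1)^kM^{(k)}>0$ on $(1,\infty)$ for all $k\ge0$. In particular the conjecture is true for all $\gamma>0$, $n\ge0$.

**Theorem 2.** (i) For $\chi\ge0$, $\gamma z^2M(z)=1+\int_0^\infty e^{-\gamma z\sigma}r''(\sigma)\,d\sigma$ for $z>1$, with $r''>0$ on $(0,\infty)$. Hence $z^2M_n(z;\gamma)$ is completely monotone on $(1,\infty)$, and so is $z^pM_n$ for every $p\le2$. The exponent $2$ is sharp.

(ii) Theorem 1(a) (except the monotonicity of $\varphi$), Theorem 1(b), and the signs of all derivatives of $M$ hold for all real $\chi>-(\gamma+\tfrac14)$.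

Below, $C$ denotes constants that may change from line to line and depend on $\gamma,\chi$. We use Gronwall's inequality in the form: if $m\ge0$ is continuous and $m(\rho)\le K+\int_{\rho_0}^\rho b\,m$ with $b\ge0$, then $m(\rho)\le K\exp\int_{\rho_0}^\rho b$.

## 3. Exponential bounds and the continuation of $S$

Here $\chi$ is any real number.

**Step 3.1: growth along rays.** The purpose is to control solutions at infinity by $e^{\gamma|\operatorname{Im}t|}/|t|$. Let $Y$ solve (1) along a ray $\{\rho e^{i\theta}:\rho\ge2\}$. Put $p=t^2-1$ and $W=p^{1/2}Y$, with a branch of the root continuous on the ray. Then $pY'=p^{1/2}W'-\frac12p^{-1/2}p'W$, so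
$$(pY')'=p^{1/2}W''-\tfrac12\big(p^{-1/2}p'\big)'W=p^{1/2}W''+p^{-3/2}W,$$
because $(p^{-1/2}p')'=2p^{-1/2}-2t^2p^{-3/2}=-2p^{-3/2}$. Equation (1) is $(pY')'+(\gamma^2t^2-\chi)Y=0$. Dividing by $p^{1/2}$,
$$W''+(\gamma^2+V)W=0,\qquad V=\frac{\gamma^2-\chi}{t^2-1}+\frac1{(t^2-1)^2},\qquad |V|\le C|t|^{-2}\ \ (|t|\ge2).$$
With $t_0=2e^{i\theta}$, variation of constants gives
$$W(t)=\cos(\gamma(t-t_0))\,W(t_0)+\frac{\sin\gamma(t-t_0)}\gamma\,W'(t_0)-\int_{t_0}^t\frac{\sin\gamma(t-s)}\gamma\,V(s)W(s)\,ds.$$
For $s$ between $t_0$ and $t$ on the ray, $|\operatorname{Im}(t-s)|=|\operatorname{Im}t|-|\operatorname{Im}s|$, and $|\sin w|,|\cos w|\le e^{|\operatorname{Im}w|}$. So $m(t)=e^{-\gamma|\operatorname{Im}t|}|W(t)|$ satisfies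
$$m(t)\le C\big(|W(t_0)|+|W'(t_0)|\big)+\gamma^{-1}\int_{t_0}^t|V|\,m\,|ds|.$$
Since $\int|V|\,|ds|\le C\int_2^\infty\rho^{-2}d\rho$ uniformly in $\theta$, Gronwall gives $m\le C(|W(t_0)|+|W'(t_0)|)$ with $C$ independent of $\theta$. Differentiating the integral equation, whose kernel becomes $\cos\gamma(t-s)$, gives the same bound for $e^{-\gamma|\operatorname{Im}t|}|W'|$.

Apply this to $Y=\Phi$ for $|\theta|\le\pi/2$. The initial data at $2e^{i\theta}$ are bounded by compactness, and $\Phi$ is continuous on the compact set $\{\operatorname{Re}t\ge0,\ |t|\le2\}$. Since $|Y|=|W|/|t^2-1|^{1/2}$,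
$$|\Phi(t)|\le\frac{C\,e^{\gamma|\operatorname{Im}t|}}{1+|t|}\qquad(\operatorname{Re}t\ge0). \tag{8}$$
From $Y'=p^{-1/2}W'-tp^{-3/2}W$ on $[2,\infty)$ and continuity on $[1,2]$, both $\Phi$ and $\Phi'$ are bounded on $[1,\infty)$. In particular (2) converges absolutely for $\operatorname{Im}z>0$.

**Step 3.2: $S$ solves (1).** Put $L_z=\partial_z(1-z^2)\partial_z-\gamma^2z^2$. Then
$$L_ze^{i\gamma zt}=\big(-\gamma^2t^2-\gamma^2z^2+\gamma^2z^2t^2-2i\gamma zt\big)e^{i\gamma zt},$$
which is symmetric in $z$ and $t$, so $L_ze^{i\gamma zt}=L_te^{i\gamma zt}$. Integrate by parts twice in $t$. The boundary terms $(1-t^2)(\partial_te^{i\gamma zt}\,\Phi-e^{i\gamma zt}\Phi')$ vanish at $t=1$, and at $\infty$ by exponential decay. Since $(L_t+\chi)\Phi=0$, we get $(L_z+\chi)S=0$.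

**Step 3.3: continuation.** Exactly as in Section 1, $S$ extends analytically to $\Pi$, $S(-\bar z)=\overline{S(z)}$ on $\Pi$, $S$ is real on $i\mathbb R$, the boundary values on $(-1,1)$ are the values of the extension, and (3) holds.

## 4. The interval $(0,1)$: a Green's function that is its own Fourier transform

The direct route is to write $M(x)$ as the formal double integral $\gamma\iint e^{i\gamma x(t-s)}\Phi(t)\Phi(s)\,dt\,ds$ over $[1,\infty)^2$. It fails immediately: the integrand has no sign, and there is no absolute convergence to allow differentiation. Formula (3) suggests something else. On the imaginary axis the product becomes $\varphi(\tau)\varphi(-\tau)$, a product at one point of a solution of (4) decaying at $+\infty$ with one decaying at $-\infty$. This is what appears on the diagonal of a Green's function.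

Recall the notion with $-u''+u=f$ on $\mathbb R$. The solutions $e^{-\tau}$ and $e^{\tau}$ decay at $+\infty$ and $-\infty$ respectively, their Wronskian is $2$, and the bounded solution for $f\in\mathcal S(\mathbb R)$ is $\int G(\tau,\tau')f(\tau')\,d\tau'$ with $G=\frac12e^{-|\tau-\tau'|}$. Our operator is
$$Au=-\big((1+\tau^2)u'\big)'+(\gamma^2\tau^2+\chi)u .$$
The Fourier transform exchanges differentiation and multiplication. With the right scaling it leaves $-u''+\gamma^2\tau^2u$ unchanged, and we shall see that it also leaves $-(\tau^2u')'$ unchanged. So $A$ commutes with it, and therefore so does the inverse of $A$: the kernel $G$ is its own double Fourier transform. This writes $G(y,y)$ as an integral of $e^{i\gamma y(\kappa-\kappa')}$ against the positive weight $G(\kappa,\kappa')$. Moving from the point $iy$ to the real point $x$ turns $e^{i\gamma y\sigma}$ into $e^{\gamma x\sigma}$, and all signs become visible.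

Assume $\chi\ge0$, and put $\varphi_+(\tau)=\varphi(\tau)$, $\varphi_-(\tau)=\varphi(-\tau)$. Both are real solutions of (4) on $\mathbb R$.

**Step 4.1: bounds for $\varphi_\pm$.** We need decay at one end and controlled growth at the other. For $\tau>0$, $\varphi(\tau)=\sqrt\gamma\,e^{-\gamma\tau}\int_0^\infty e^{-\gamma\tau x}\Phi(1+x)\,dx$. As $\Phi$ is bounded with $\Phi(1)=1$, $|\varphi(\tau)|\le Ce^{-\gamma\tau}/\tau$, and $\tau e^{\gamma\tau}\varphi(\tau)\to\gamma^{-1/2}>0$ as in Section 1. As $t\Phi(t)$ is bounded on $[1,\infty)$ by (8), $|\varphi'(\tau)|=\gamma^{3/2}\big|\int_1^\infty e^{-\gamma\tau t}\,t\Phi(t)\,dt\big|\le Ce^{-\gamma\tau}$ for $\tau\ge1$. For $\tau\le-2$, Step 3.1 applied to $S$ on the ray $-i[2,\infty)\subset\Pi$ gives $|\varphi(\tau)|\le Ce^{\gamma|\tau|}/|\tau|$. On $[-2,1]$, $\varphi$ is continuous. Altogether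
$$|\varphi_\pm(\tau)|\le C\,\frac{e^{\mp\gamma\tau}}{1+|\tau|}\qquad(\tau\in\mathbb R). \tag{9}$$

**Step 4.2: positivity.** We show $\varphi>0$ and $\varphi'<0$ on $\mathbb R$. Let $G_0=(1+\tau^2)\varphi\varphi'$. By (4), $G_0'=(1+\tau^2)\varphi'^2+(\gamma^2\tau^2+\chi)\varphi^2\ge0$. A nontrivial solution has no common zero with its derivative, so $G_0'$ can vanish only at $\tau=0$, and $G_0$ is strictly increasing. By Step 4.1, $G_0\to0$ at $+\infty$. Hence $G_0<0$ on $\mathbb R$, and $\varphi$ has no zero. Since $\varphi>0$ near $+\infty$, $\varphi>0$ and then $\varphi'<0$ everywhere. Consequently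
$$\omega=(1+\tau^2)\big(\varphi_+\varphi_-'-\varphi_+'\varphi_-\big),$$
which is constant because $\varphi_\pm$ solve (4), is positive: $\varphi_-'(\tau)=-\varphi'(-\tau)>0$.

**Step 4.3: the Green's function and its size.** Put
$$G(\tau,\tau')=\omega^{-1}\varphi_+\big(\max(\tau,\tau')\big)\,\varphi_-\big(\min(\tau,\tau')\big),\qquad Gf(\tau)=\int_{\mathbb R}G(\tau,\tau')f(\tau')\,d\tau'.$$
The kernel is continuous, positive and symmetric, and by (9)
$$0<G(\tau,\tau')\le C\,\frac{e^{-\gamma|\tau-\tau'|}}{(1+|\tau|)(1+|\tau'|)}. \tag{10}$$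
Let $0\le x_0<1$, $a(\tau)=(1+|\tau|)^{-1}\in L^2$ and $k(\tau)=e^{-\gamma(1-x_0)|\tau|}\in L^1$. By Cauchy–Schwarz and Young,
$$\iint e^{\gamma x_0|\tau-\tau'|}\,G\,d\tau\,d\tau'\le C\,\|a\|_2\,\|k*a\|_2\le C\,\|a\|_2^2\,\|k\|_1<\infty.$$

**Step 4.4: $G$ maps $\mathcal S$ to $\mathcal S$ and $AGf=f$.** This makes $G$ a right inverse of $A$ on a space that the Fourier transform preserves. For $f\in\mathcal S=\mathcal S(\mathbb R)$,
$$u=Gf=\omega^{-1}\Big[\varphi_+\int_{-\infty}^\tau\varphi_-f+\varphi_-\int_\tau^\infty\varphi_+f\Big]$$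
is smooth. In $u'$ the terms $\pm\varphi_+\varphi_-f$ cancel, so
$$(1+\tau^2)u'=\omega^{-1}(1+\tau^2)\Big[\varphi_+'\int_{-\infty}^\tau\varphi_-f+\varphi_-'\int_\tau^\infty\varphi_+f\Big].$$
Differentiating again, (4) and the definition of $\omega$ give $((1+\tau^2)u')'=(\gamma^2\tau^2+\chi)u-f$, that is, $Au=f$.

For decay, (10) gives $|u|\le C\,e^{-\gamma|\cdot|}*|f|$. Since $(1+|\tau|)^N\le(1+|\tau-\tau'|)^N(1+|\tau'|)^N$, $u$ is rapidly decreasing. Hence so is $((1+\tau^2)u')'$, and $(1+\tau^2)u'$ has limits at $\pm\infty$. A nonzero limit $c$ would give $u'\sim c/\tau^2$ and, as $u\to0$, $|u|\sim|c|/|\tau|$, which is not rapidly decreasing. So both limits are $0$, and $(1+\tau^2)u'$, an integral from $\pm\infty$ of a rapidly decreasing function, is rapidly decreasing. Finally $(1+\tau^2)u''=-2\tau u'+(\gamma^2\tau^2+\chi)u-f$. Differentiating this $k$ times expresses $(1+\tau^2)u^{(k+2)}$ as $-f^{(k)}$ plus a combination of $u,\dots,u^{(k+1)}$ with polynomial coefficients. By induction on $k$ all derivatives of $u$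 are rapidly decreasing.

**Step 4.5: $A$ is injective on $\mathcal S$.** If $u\in\mathcal S$ and $Au=0$, then $0=\int\bar u\,Au=\int(1+\tau^2)|u'|^2+(\gamma^2\tau^2+\chi)|u|^2$. Hence $u'=0$, and a constant in $\mathcal S$ is $0$.

**Step 4.6: $A$ commutes with the Fourier transform.** Let $\mathcal Fu(\kappa)=\hat u(\kappa)=\sqrt{\gamma/2\pi}\int e^{-i\gamma\kappa\tau}u(\tau)\,d\tau$, a bijection of $\mathcal S$ with inverse $\mathcal F^{-1}v(y)=\sqrt{\gamma/2\pi}\int e^{i\gamma\kappa y}v(\kappa)\,d\kappa$. Then $\mathcal F(u')=i\gamma\kappa\hat u$ and $\mathcal F(\tau u)=\frac i\gamma\hat u'$. So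
$$-u''\mapsto\gamma^2\kappa^2\hat u,\qquad\gamma^2\tau^2u\mapsto-\hat u'',\qquad-(\tau^2u')'\mapsto-i\gamma\kappa\cdot\Big(\frac i\gamma\Big)^2(i\gamma\kappa\hat u)''=-\kappa(\kappa\hat u)''=-(\kappa^2\hat u')',$$
the last equality because both sides are $-\kappa^2\hat u''-2\kappa\hat u'$. The first two terms are exchanged and the third is preserved. Hence $\mathcal FA=A\mathcal F$.

**Step 4.7: the kernel identity.** For $f\in\mathcal S$, $A\,\mathcal FGf=\mathcal F\,AGf=\mathcal Ff=A\,G\mathcal Ff$. Both $\mathcal FGf$ and $G\mathcal Ff$ lie in $\mathcal S$, so Step 4.5 gives $\mathcal FGf=G\mathcal Ff$, i.e. $Gf=\mathcal F^{-1}G\mathcal Ff$. Since $G\in L^1(\mathbb R^2)$ (Step 4.3 with $x_0=0$) and $f\in L^1$, Fubini turns this into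
$$\int G(y,y')f(y')\,dy'=\int\Big[\frac\gamma{2\pi}\iint e^{i\gamma(y\kappa-y'\kappa')}G(\kappa,\kappa')\,d\kappa\,d\kappa'\Big]f(y')\,dy'\qquad(f\in\mathcal S,\ y\in\mathbb R). \tag{11}$$
Both kernels are continuous, the second by dominated convergence, so they coincide everywhere. On the diagonal, where $\omega G(y,y)=\varphi(y)\varphi(-y)$,
$$S(iy)S(-iy)=\frac{\gamma\omega}{2\pi}\iint e^{i\gamma y(\kappa-\kappa')}\,G(\kappa,\kappa')\,d\kappa\,d\kappa'\qquad(y\in\mathbb R). \tag{12}$$

**Step 4.8: from the imaginary to the real axis.** Write $z=iy$. The left side of (12) is $S(z)S(-z)$, analytic on $\Pi\supset\{|\operatorname{Re}z|<1\}$. The right side, with exponential $e^{\gamma z(\kappa-\kappa')}$, is analytic in $|\operatorname{Re}z|<1$, because by Step 4.3 the integral converges absolutely and uniformly for $|\operatorname{Re}z|\le x_0$, each $x_0<1$. They agree on the imaginary axis, hence in the strip. At $z=x\in(-1,1)$, (3) and the symmetry of $G$ give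
$$M(x)=\frac{\gamma\omega}{2\pi}\iint\cosh\big(\gamma x(\kappa-\kappa')\big)G(\kappa,\kappa')\,d\kappa\,d\kappa'=\frac\gamma\pi\int_0^\infty\cosh(\gamma x\sigma)\,g(\sigma)\,d\sigma .$$
Here we substituted $\kappa=\tau+\sigma$, $\kappa'=\tau$, folded $\sigma<0$ onto $\sigma>0$, and wrote
$$g(\sigma)=\omega\int_{\mathbb R}G(\tau+\sigma,\tau)\,d\tau=\int_{\mathbb R}\varphi(\tau+\sigma)\,\varphi(-\tau)\,d\tau>0 .$$

**Step 4.9: differentiation.** By (10) and Cauchy–Schwarz, $g(\sigma)\le Ce^{-\gamma\sigma}$. For $|x|\le x_0<1$, $|\partial_x^k\cosh(\gamma x\sigma)|\le(\gamma\sigma)^ke^{\gamma x_0\sigma}$, so we may differentiate under the integral any number of times. All $x$-derivatives of $\cosh(\gamma x\sigma)$ are positive for $x,\sigma>0$, so $M^{(k)}>0$ on $(0,1)$ for all $k\ge0$. This proves Theorem 1(a) and the sign statement on $(0,1)$. $\square$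

## 5. The interval $(1,\infty)$: a convolution at the singular point becomes an integral over the imaginary axis

For $z>1$ a Laplace representation comes from rotating the contour in (2). In Steps 5.1 to 5.5, $\chi$ is any real number.

**Step 5.1: Laplace representation.** Let $z>1$ be real, or $\operatorname{Im}z>0$ and $\operatorname{Re}z>1$. Rotate $t\in[1,\infty)$ to $t=1+is$, $s\ge0$. On the arc $t=1+Re^{i\theta}$, $0\le\theta\le\frac\pi2$, (8) gives
$$|e^{i\gamma zt}\Phi(t)|\le CR^{-1}e^{-\gamma\operatorname{Im}z\operatorname{Re}t-\gamma(\operatorname{Re}z-1)R\sin\theta}.$$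
The arc therefore contributes at most $C\int_0^{\pi/2}e^{-\gamma(\operatorname{Re}z-1)R\sin\theta}\,d\theta\to0$ as $R\to\infty$. Hence
$$S(z)=i\sqrt\gamma\,e^{i\gamma z}\int_0^\infty e^{-\gamma zs}\,\Phi(1+is)\,ds. \tag{13}$$
By (8), $|\Phi(1\pm is)|\le Ce^{\gamma s}$, so the right side is analytic in $\operatorname{Re}z>1$. So it also gives the boundary values for real $z>1$, and the improper integral equals them. Since $\overline{\Phi(1+is)}=\Phi(1-is)$, multiplying (13) by its conjugate and setting $\sigma=s+u$ in the absolutely convergent double integral gives, for $z>1$,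
$$M(z)=\gamma\int_0^\infty e^{-\gamma z\sigma}r(\sigma)\,d\sigma,\qquad r(\sigma):=\int_0^\sigma\Phi(1-iu)\,\Phi(1-iu+i\sigma)\,du,\qquad|r(\sigma)|\le C\sigma e^{\gamma\sigma}. \tag{14}$$

One would now like to see that $r>0$ from (14), but the structure of (14) alone does not give it. Put any $f$ with $\overline{f(u)}$ in the role of $\Phi(1-iu)$, so that $r=\int_0^\sigma f(\sigma-u)\overline{f(u)}\,du$. For $f(s)=e^{i\kappa s}$, with $\kappa\ne0$ real, this is $\sin(\kappa\sigma)/\kappa$, which changes sign. And $\Phi(1+is)$ does have a phase: (1) at $t=1$ gives $\Phi'(1)=(\chi-\gamma^2)/2$, so $\Phi(1+is)=1+\frac{i}{2}(\chi-\gamma^2)s+O(s^2)$. The positivity must come from the differential equation.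

Here is how it enters. In (14), the points $a=1-iu$ are those for which the segment from $a$ to $a+i\sigma$ passes through the singular point $1$. Let $w(a)$ be the value at $a+i\sigma$ of the solution of (1) started at $a$ with value $0$ and a fixed normalized derivative, and continued up the segment. When $a$ crosses the segment $[1-i\sigma,1]$, the path passes on the other side of $1$, the logarithmic solution at $1$ changes by $\pm2\pi i\,\Phi$, and $w$ should jump by a constant times $\Phi(a)\Phi(a+i\sigma)$, the integrand of $r$. So $r$ is a contour integral of $w$ around that segment. The contour can be moved to the imaginary axis, where the initial value problem is (7), whose coefficients are nonnegative.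

**Step 5.2: the function $w$.** Fix $\sigma>0$. For $a\in\mathbb C$ such that $\ell_a=\{a+iu:0\le u\le\sigma\}$ avoids $\pm1$, solve along $\ell_a$, with $t=a+iu$,
$$\psi_u=\frac v{1-t^2},\qquad v_u=(\chi-\gamma^2t^2)\psi,\qquad\psi(0)=0,\quad v(0)=1, \tag{15}$$
and set $w(a)=\psi(\sigma)$. If $\psi(u)=Y(a+iu)$, then $v=i(1-t^2)Y'$ and $v_u=-((1-t^2)Y')'$. So (15) says that $Y$ solves (1) along $\ell_a$ with $Y(a)=0$ and $(1-a^2)Y'(a)=-i$. For $a=i\tau$, (15) is (7), so $w(i\tau)=\psi_\tau(\sigma)$. The coefficients are analytic in $a$, hence $w$ is analytic on $\mathbb C\setminus(I_+\cup I_-)$, where $I_\pm=\{\pm1-iu:0\le u\le\sigma\}$.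

**Step 5.3: decay and contour.** We move the contour, which requires decay of $w$. With $\tilde\psi=a^2\psi$, (15) reads $\tilde\psi_u=\frac{a^2}{1-t^2}v$, $v_u=\frac{\chi-\gamma^2t^2}{a^2}\tilde\psi$. For $|a|\ge R_0$ with $R_0$ large, the coefficients are bounded uniformly in $a$ and $0\le u\le\sigma$. Gronwall gives $|w(a)|\le C|a|^{-2}$ for $|a|\ge R_0$, with $C$ depending on $\sigma$. Let $\Gamma\subset\{\operatorname{Re}a>0\}$ be a simple closed counterclockwise contour around $I_+$. Close the upward imaginary axis by a large right semicircle, whose contribution tends to $0$. The loop is clockwise, so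
$$i\int_{-\infty}^\infty\psi_\tau(\sigma)\,d\tau=\int_{-i\infty}^{i\infty}w(a)\,da=-\oint_\Gamma w(a)\,da. \tag{16}$$

**Step 5.4: $w$ in terms of $\Phi$ and a logarithm.** To compute $\oint_\Gamma w$ we isolate the part of $w$ that is singular at $I_+$. The exponents of (1) at $t=1$ are $0,0$, so there is a second solution $Q(t)=\Phi(t)\log(t-1)+h(t)$ with $h$ analytic near $1$. It continues along all paths in $\{\operatorname{Re}t>-1\}\setminus\{1\}$, and $Q-\Phi\log(t-1)$ has trivial monodromy around $1$, so $h$ is analytic in $\{\operatorname{Re}t>-1\}$. We have $\Phi Q'-\Phi'Q=\frac{\Phi^2}{t-1}+\Phi h'-\Phi'h$, so the constant $(1-t^2)(\Phi Q'-\Phi'Q)$ equals its limit at $t=1$, which is $-2$. (For $\gamma=\chi=0$: $\Phi=1$, $Q=\log(t-1)-\log(t+1)$ and $(1-t^2)Q'=-2$.)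

Let $\operatorname{Re}a>-1$, $a\notin I_+$, and continue $Q$ along $\ell_a$. Then $Y(t)=\frac i2[\Phi(a)Q(t)-Q(a)\Phi(t)]$, because this solution vanishes at $a$ and has $(1-a^2)Y'(a)=\frac i2\cdot(-2)=-i$. Along $\ell_a$ the logarithm increases by $D(a)=\int_{\ell_a}\frac{dt}{t-1}=\int_0^\sigma\frac{i\,du}{a-1+iu}$, so
$$w(a)=\frac i2\Big[\Phi(a)\Phi(a+i\sigma)D(a)+\Phi(a)h(a+i\sigma)-h(a)\Phi(a+i\sigma)\Big]. \tag{17}$$

**Step 5.5: $r(\sigma)=\frac1\pi\int_{-\infty}^\infty\psi_\tau(\sigma)\,d\tau$.** In (17) the $h$-terms are analytic in $\operatorname{Re}a>-1$ and integrate to $0$ over $\Gamma$. Fubini (the integrand is continuous on $\Gamma\times[0,\sigma]$) and the residue theorem give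
$$\oint_\Gamma w\,da=\frac i2\int_0^\sigma i\oint_\Gamma\frac{\Phi(a)\Phi(a+i\sigma)}{a-(1-iu)}\,da\,du=\frac i2\cdot i\cdot2\pi i\int_0^\sigma\Phi(1-iu)\Phi(1-iu+i\sigma)\,du=-i\pi\,r(\sigma).$$
With (16), $\int_{-\infty}^\infty\psi_\tau(\sigma)\,d\tau=\pi r(\sigma)$. As a check by hand take $\gamma=\chi=0$, where both sides still make sense. Then $\Phi=1$, so $r(\sigma)=\sigma$, and $\frac1\pi\int[\arctan(\tau+\sigma)-\arctan\tau]\,d\tau=\frac1\pi\,\sigma\,\big(\frac\pi2+\frac\pi2\big)=\sigma$.

**Step 5.6: positivity.** Let $\chi\ge0$. By (7), $\psi_\tau(0)=0$ and $\psi_\tau'(0)>0$, so $\psi_\tau>0$ for small $u>0$. Suppose $\psi_\tau$ had a first zero $u_1>0$. On $[0,u_1]$ we would have $\psi_\tau\ge0$, so $v_\tau'\ge0$, $v_\tau\ge1$ and $\psi_\tau'>0$, whence $\psi_\tau(u_1)>0$, a contradiction. Hence $\psi_\tau>0$ on $(0,\infty)$, $v_\tau'\ge0$ there, and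
$$v_\tau(u)\ge1,\qquad\psi_\tau(u)>0\qquad(u>0,\ \tau\in\mathbb R). \tag{18}$$
So $r(\sigma)>0$ for $\sigma>0$. By the bound in (14) we may differentiate the Laplace integral under the sign for $z>1$, and
$$(-1)^kM^{(k)}(z)=\gamma\int_0^\infty(\gamma\sigma)^ke^{-\gamma z\sigma}r(\sigma)\,d\sigma>0\qquad(z>1,\ k\ge0).$$
This proves Theorem 1. With $\chi=\chi_n(\gamma)>0$, the conjecture is proved. $\blacksquare$

## 6. Multiplying by $z^2$ on $(1,\infty)$

We prove Theorem 2(i). Multiplying a Laplace transform by $z^2$ amounts to differentiating the density twice, so the task is to show $r''>0$. Let $\chi\ge0$ and $\sigma_0>0$; constants may now depend on $\sigma_0$.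

**Step 6.1: uniform bounds in $\tau$.** These justify differentiating $\frac1\pi\int\psi_\tau(\sigma)\,d\tau$ under the integral. By (7), the pair $((1+\tau^2)\psi_\tau,v_\tau)$ satisfies a linear system with coefficients $\frac{1+\tau^2}{1+(\tau+u)^2}$ and $\frac{\gamma^2(\tau+u)^2+\chi}{1+\tau^2}$, which are bounded uniformly in $\tau\in\mathbb R$, $0\le u\le\sigma_0$. Gronwall, from the initial data $(0,1)$, gives
$$|v_\tau(u)|\le C,\qquad|\psi_\tau(u)|+|\psi_\tau'(u)|\le\frac C{1+\tau^2}\qquad(\tau\in\mathbb R,\ 0\le u\le\sigma_0). \tag{19}$$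

**Step 6.2: the first derivative.** By (19), $r(0)=0$, and we may differentiate under the integral. The substitution $\tau=x-\sigma$ gives
$$r'(\sigma)=\frac1\pi\int\frac{v_\tau(\sigma)}{1+(\tau+\sigma)^2}\,d\tau=\frac1\pi\int\frac{v_{x-\sigma}(\sigma)}{1+x^2}\,dx,\qquad r'(0)=1. \tag{20}$$
After the substitution, the endpoint $x$ is fixed and only the starting point $x-\sigma$ moves.

**Step 6.3: exchanging the two endpoints.** To differentiate in the starting point, express $v_{x-\sigma}(\sigma)$ through a solution attached to $x$. Let $\theta_x$ solve (4) with $\theta_x(x)=1$, $\theta_x'(x)=0$. For $b\le x$ let $\psi$ solve (4) with $\psi(b)=0$, $(1+b^2)\psi'(b)=1$. The expression $(1+y^2)(\psi'\theta_x-\psi\theta_x')$ is constant in $y$. At $y=x$ it is $(1+x^2)\psi'(x)=v_b(x-b)$, and at $y=b$ it is $\theta_x(b)$. So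
$$v_b(x-b)=\theta_x(b).$$
By (18) and (19), $1\le\theta_x(b)\le C$ for $0\le x-b\le\sigma_0$. Integrating (4) from $b$ to $x$,
$$-\theta_x'(b)=\frac1{1+b^2}\int_b^x(\gamma^2y^2+\chi)\,\theta_x(y)\,dy\in(0,C']\qquad(0<x-b\le\sigma_0),$$
with $C'$ independent of $x$ and $b$: the integral is at most $C\sigma_0(\gamma^2(|b|+\sigma_0)^2+\chi)$, and it is positive because its integrand is positive except possibly at $y=0$.

**Step 6.4: the second derivative.** Since $v_{x-\sigma}(\sigma)=\theta_x(x-\sigma)$, differentiating (20) under the integral with dominating function $C'/(1+x^2)$ gives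
$$r''(\sigma)=\frac1\pi\int\frac{-\theta_x'(x-\sigma)}{1+x^2}\,dx>0\qquad(\sigma>0), \tag{21}$$
and $r''$ is continuous by dominated convergence. As $\sigma_0$ was arbitrary, this holds on all of $(0,\infty)$.

**Step 6.5: integration by parts.** By (14), $e^{-\gamma z\sigma}r(\sigma)\to0$ as $\sigma\to\infty$ for $z>1$. As $r'$ is increasing and $r\ge0$, $0\le r'(\sigma)\le r(\sigma+1)-r(\sigma)\le r(\sigma+1)$, so $e^{-\gamma z\sigma}r'(\sigma)\to0$ as well. Using $r(0)=0$ and $r'(0)=1$, two integrations by parts give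
$$M(z)=\gamma\int_0^\infty e^{-\gamma z\sigma}r\,d\sigma=\frac1z\int_0^\infty e^{-\gamma z\sigma}r'\,d\sigma=\frac1{\gamma z^2}\Big(1+\int_0^\infty e^{-\gamma z\sigma}r''(\sigma)\,d\sigma\Big)\qquad(z>1).$$
Since $r''>0$ and the last integral converges for every $z>1$, it may be differentiated under the sign, because $\sigma^ke^{-\gamma z\sigma}\le C_ke^{-\gamma z_1\sigma}$ for $1<z_1<z$, uniformly for $z$ in compact subsets of $(z_1,\infty)$. So $z^2M$ is completely monotone on $(1,\infty)$.

**Step 6.6: other exponents.** By Leibniz, $(-1)^k(fg)^{(k)}=\sum_j\binom kj\,(-1)^jf^{(j)}\,(-1)^{k-j}g^{(k-j)}$, so a product of completely monotone functions is completely monotone. For $p\le2$, $z^{p-2}$ is completely monotone, hence so is $z^pM=z^{p-2}\cdot z^2M$. For $p>2$, $\gamma z^2M\ge1$ gives $z^pM\ge z^{p-2}/\gamma\to\infty$, so $z^pM$ is not nonincreasing and not completely monotone. With $\chi=\chi_n(\gamma)$ this proves Theorem 2(i). $\square$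

## 7. Negative $\chi$, down to $-(\gamma+\frac14)$

For $\chi<0$ the coefficient $\gamma^2\tau^2+\chi$ is negative near $\tau=0$, and the pointwise sign arguments of Steps 4.2, 4.5 and 5.6 break down. What replaces them is the positivity of the quadratic form of $A$. Let $\delta=\chi+\gamma+\frac14>0$.

**Step 7.1: a lower bound for the form.** Let $u$ be real, and either in $\mathcal S$ or Lipschitz with $u,u'$ exponentially decaying. Since $\int\tau(u^2)'=-\int u^2$,
$$0\le\int(u'+\gamma\tau u)^2=\int u'^2+\gamma^2\tau^2u^2-\gamma\int u^2,\qquad0\le\int\Big(\tau u'+\frac u2\Big)^2=\int\tau^2u'^2-\frac14\int u^2.$$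
Adding these inequalities and $\chi\int u^2$,
$$\int(1+\tau^2)u'^2+(\gamma^2\tau^2+\chi)u^2\ \ge\ \delta\int u^2. \tag{22}$$

In Sections 4 and 5, $\chi\ge0$ was used only for the monotonicity of $\varphi$, which is not claimed now, and for four facts, which we rederive from (22). The argument is the same each time: a solution that vanishes where it should not would have form $0$, by integration by parts.

**Step 7.2: $A$ is injective on $\mathcal S$.** If $Au=0$, the real and imaginary parts of $u$ are also annihilated by $A$, so the left side of (22) is $0$ for each, and each vanishes.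

**Step 7.3: $\varphi>0$.** If $\varphi(\tau_0)=0$, let $u=\varphi\,\mathbf 1_{[\tau_0,\infty)}$. It is Lipschitz, not identically zero, and by Step 4.1 exponentially decaying together with $u'$. Integration by parts makes the left side of (22) equal to $[(1+\tau^2)\varphi\varphi']_{\tau_0}^\infty=0$, a contradiction. So $\varphi$ has no zero, and it is positive near $+\infty$.

**Step 7.4: $\omega>0$.** If $\omega=0$, then $\varphi_+$ and $\varphi_-$ are proportional. So $\varphi$ and $\varphi'$ decay exponentially at both ends, and (22) with $u=\varphi$ has left side $0$, a contradiction. So $\omega\ne0$. Next, $(\varphi_-/\varphi_+)'=\omega/((1+\tau^2)\varphi_+^2)$. Suppose $\omega<0$. Since $\varphi_+(\tau)=O(e^{-\gamma\tau}/\tau)$ at $+\infty$, $\int_1^T\frac{d\tau}{(1+\tau^2)\varphi_+^2}\to\infty$ as $T\to\infty$. So $\varphi_-/\varphi_+\to-\infty$, contradicting $\varphi_\pm>0$. Hence $\omega>0$.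

**Step 7.5: $\psi_\tau(u)>0$ for $u>0$.** If $\psi_\tau(u_1)=0$ for some $u_1>0$, regard $\psi_\tau|_{[0,u_1]}$ as a function on $[\tau,\tau+u_1]$ and extend it by zero. It is Lipschitz with compact support and not identically zero. Integrating by parts with (4), the left side of (22) is $0$, because the function vanishes at both endpoints. This is a contradiction. So $\psi_\tau$ has no zero in $u>0$, and it is positive for small $u>0$.

**Step 7.6: the remaining arguments.** Section 3, the bounds (9), Steps 4.4 and 4.6, and Steps 5.1 to 5.5 use nothing about the sign of $\chi$ beyond $\omega\ne0$. With $\varphi_\pm>0$ and $\omega>0$, the kernel $G$ is positive and satisfies (10). With Step 7.2 in place of Step 4.5, Steps 4.7 to 4.9 give the formula for $M$ on $(-1,1)$ with $g>0$ and $M^{(k)}>0$ on $(0,1)$. With Step 7.5, $r(\sigma)=\frac1\pi\int\psi_\tau(\sigma)\,d\tau>0$, and differentiating the Laplace integral as in Step 5.6 gives $(-1)^kM^{(k)}>0$ on $(1,\infty)$. This proves Theorem 2(ii). $\square$
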